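# The condition $M(|f|^{-2})\in L^p$ and the Bezout equation in $H^p$

## 1. Hardy spaces, maximal functions, harmonic measure

Let $\mathbf D$ be the unit disc, $\mathbf T$ the unit circle, $m$ normalized Lebesgue measure on $\mathbf T$. We start with the objects that occur in the problem and the textbook facts that the proof uses.

**Definition (Hardy spaces).** $H^\infty$ is the algebra of bounded analytic functions in $\mathbf D$. For $0<p<\infty$, $H^p$ is the space of analytic $g$ in $\mathbf D$ with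
$$\|g\|_p^p=\sup_{r<1}\int_0^{2\pi}|g(re^{i\theta})|^p\,d\theta<\infty .$$

*Example.* Let $g(z)=(1-z)^{-s}$, $s>0$. Since $|1-e^{i\theta}|\le|1-re^{i\theta}|+(1-r)\le2|1-re^{i\theta}|$, we have $|g(re^{i\theta})|\le2^s|1-e^{i\theta}|^{-s}$, so $g\in H^p$ if $sp<1$. If $sp\ge1$, Fatou's lemma as $r\to1$ shows $g\notin H^p$.

**Definition (nontangential maximal function).** Fix $A_0>1$ and let $\Gamma(\theta)=\{z\in\mathbf D:|z-e^{i\theta}|<A_0(1-|z|)\}$, a Stolz angle with vertex $e^{i\theta}$ that contains the radius. For a function $F$ on $\mathbf D$,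
$$MF(e^{i\theta})=\sup\{|F(z)|:z\in\Gamma(\theta)\}.$$
With any other convention a Stolz angle is contained in such a set for some $A_0$, which is what the estimates below use.

*Example.* Let $F(z)=|1-z|^{-s}$. For $z\in\Gamma(\theta)$ we have $|1-e^{i\theta}|\le|1-z|+A_0(1-|z|)\le(1+A_0)|1-z|$. Hence $|1-e^{i\theta}|^{-s}\le MF(e^{i\theta})\le(1+A_0)^s|1-e^{i\theta}|^{-s}$, and $MF\in L^p(\mathbf T)$ exactly when $sp<1$.

**Definition (harmonic measure).** For $z\in\mathbf D$, $\mu_z$ is the measure $\frac{1-|z|^2}{|\zeta-z|^2}\,dm(\zeta)$ on $\mathbf T$; it is a probability measure. For an open arc $J$ put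
$$h_J(z)=\int_J\frac{\zeta+z}{\zeta-z}\,dm(\zeta),\qquad\omega_J(z)=\mathrm{Re}\,h_J(z)=\mu_z(J).$$

*Example.* $\mu_0=m$, so $\omega_J(0)=m(J)$. The function $\omega_J$ has boundary values $1$ on $J$ and $0$ a.e. on $\mathbf T\setminus J$.

**Definition (outer functions).** For real $\varphi\in L^1(\mathbf T)$, an outer function with modulus $e^\varphi$ is a unimodular constant times $\exp\int\frac{\zeta+z}{\zeta-z}\varphi(\zeta)\,dm(\zeta)$. Such an $O$ satisfies $|O|=e^{\varphi}$ a.e. on $\mathbf T$ and $\log|O(z)|=\int\varphi\,d\mu_z$ in $\mathbf D$.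

*Example.* Let $0<\delta<1$ and $M=\log\frac1\delta$. Then $d=e^{-Mh_J}$ is outer, $|d|=\delta^{\omega_J}$, with boundary modulus $\delta$ on $J$ and $1$ a.e. off $J$. We use exactly this $d$ in Section 9.

**Textbook facts.** A function $g\in H^p$ has nontangential boundary values a.e., and these form a function in $L^p(\mathbf T)$. A function in $H^\infty$ is the Poisson integral of its boundary values, so $g(z)=\int g\,d\mu_z$. If $g\in H^p$ then $Mg\in L^p(\mathbf T)$ (Hardy–Littlewood). If $g\in H^p$ has boundary values bounded by $K$ a.e., then $|g|\le K$ in $\mathbf D$ (Smirnov).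

## 2. The Bezout equation and the exponent $-2$

Given $f_1,\dots,f_N\in H^\infty$, the Bezout equation is
$$1=f_1g_1+\dots+f_Ng_N,\qquad g_1,\dots,g_N\in H^p. \tag{2.1}$$
Write $|f|^2=|f_1|^2+\dots+|f_N|^2$. How small may $|f|$ be if (2.1) is to be solvable?

If (2.1) has a solution, then $1\le|f||g|$ with $|g|^2=\sum_i|g_i|^2$, so $M(|f|^{-1})\le M(|g|)\in L^p$. Hence $M(|f|^{-1})\in L^p(\mathbf T)$ is necessary. The problem, which comes from the paper "Closures of finitely generated ideals in Hardy spaces", lists the following facts for $0<p<\infty$. The necessary condition is far from sufficient. For every $\varepsilon>0$ the stronger condition $M(|f|^{-2+\varepsilon})\in L^p$ is not sufficient. For every $\varepsilon>0$ the condition $M(|f|^{-2}|\log|f||^{2+\varepsilon})\in L^p$ is sufficient, and so it is with $\frac32+\varepsilon$ in place of $2+\varepsilon$. The exponent $-2$ itself is in between, and we ask: **for which $p$ is $M(|f|^{-2})\in L^p(\mathbf T)$ sufficient,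 for all $N$ and all $f_i\in H^\infty$?**

For $N=1$ it always is. Every $z\in\mathbf D$ lies in $\Gamma(\theta)$ for a set of $\theta$ of positive measure, so finiteness of $M(|f|^{-2})$ a.e. forces $f_1(z)\ne0$. Then $g=1/f_1$ is analytic, $|g|\le1+|f_1|^{-2}$, so $Mg\le1+M(|f|^{-2})\in L^p$; since $\Gamma(\theta)$ contains the radius, $g\in H^p$. For $N\ge2$ the answer is the opposite, for every $p$.

**Theorem 1.** Let $0<p<\infty$ and $0\le\alpha<\frac12$. There are $f_1,f_2\in H^\infty$ with $M\big(|f|^{-2}(1+|\log|f||)^\alpha\big)\in L^p(\mathbf T)$ for every aperture, such that $f_1g_1+f_2g_2=1$ has no solution $g_1,g_2\in H^p$.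

With $\alpha=0$: for no $p\in(0,\infty)$ is $M(|f|^{-2})\in L^p(\mathbf T)$ sufficient. It fails for $N=2$, hence for every $N\ge2$ (put $f_3=\dots=f_N=0$). For $\frac12\le\alpha\le\frac32$ nothing is proved here. A by-product concerns bounded solutions.

**Theorem 2.** There is $c>0$ such that for all small $\delta>0$ there are $f_1,f_2\in H^\infty$ with $|f_i|\le1$ and $\max_i|f_i|\ge\delta$ on $\mathbf D$, such that every solution of $f_1g_1+f_2g_2=1$ in $H^\infty$ satisfies
$$\max_i\|g_i\|_\infty\ge c\,\delta^{-2}\Big(\log\tfrac1\delta\Big/\log\log\tfrac1\delta\Big)^{1/2}.$$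

## 3. A block that costs $\delta^{-2}$, and why it is not enough

Where does the exponent $2$ come from? Let $0<\delta\le\frac14$, let $L$ satisfy $\frac34 2^{-L}\le\frac\delta2$, and put
$$f_1=\delta z,\qquad f_2=\delta+\tfrac34z^L .$$
Then $|f_i|\le1$. If $|z|\ge\frac12$, then $|f_1|\ge\frac\delta2$; if $|z|<\frac12$, then $|f_2|\ge\delta-\frac34 2^{-L}\ge\frac\delta2$. Suppose $f_1g_1+f_2g_2=1$ with bounded $g_i$. At $z=0$ we read off $g_2(0)=1/\delta$. On $\mathbf T$ we have $|f_2|\ge\frac34-\delta\ge\frac12$, so $|g_2|=|1-f_1g_1|/|f_2|\le2(1+\delta\|g_1\|_\infty)$. By the maximum principle $\frac1\delta\le2+2\delta\|g_1\|_\infty$, that is,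
$$\|g_1\|_\infty\ge\tfrac12\delta^{-2}-\delta^{-1}.$$
So $\max|f_i|\ge\delta/2$ can force solutions of size $\delta^{-2}$.

**The budget for gluing.** The natural plan is to place, for $k=1,2,\dots$, a block with parameter $\delta_k$ on a short arc $J_k$ of length about $\sigma_k$, and to multiply. The following count is only a guide; the rigorous version is in Sections 9–11. Suppose that block $k$ forces size $\lambda_k\delta_k^{-2}$. The hypothesis costs about $\sum_k\sigma_k\delta_k^{-2p}$, which has to converge. A solution $g$ should be forced to have size about $\lambda_k\delta_k^{-2}$ on a good part of $J_k$, which costs $\sigma_k\lambda_k^p\delta_k^{-2p}$ in $\int|g|^p$; this should be unbounded in $k$.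

If $\lambda_k$ stays bounded, the two requirements exclude each other: $\sigma_k\delta_k^{-2p}\to0$ implies $\sigma_k\lambda_k^p\delta_k^{-2p}\to0$. (With $|f|^{-2+\varepsilon}$ in the hypothesis there is room: take $\sigma_k=k\delta_k^{2p}$ and $\delta_k=2^{-k}$; then $\sum_k\sigma_k\delta_k^{-(2-\varepsilon)p}=\sum_k k2^{-k\varepsilon p}<\infty$.) And for the block above $\lambda$ really is bounded: $g_2=1/\delta$, $g_1=-\frac34z^{L-1}\delta^{-2}$ is a solution. We need blocks whose cost exceeds $\delta^{-2}$ by an unbounded factor.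

**What a better block must do.** Replace $z,1$ by two functions $p,q$:
$$f_1=\delta p,\qquad f_2=\delta q+\tfrac34z^L,\qquad|p|,|q|\le\tfrac1{4\delta},\quad|p|\ge1\text{ on }\mathbf T .$$
If $|g_i|\le\lambda\delta^{-2}$ solve the Bezout equation, then on $\mathbf T$, as before, $|g_2|\le2(1+|p|\lambda/\delta)\le|p|(2+2\lambda/\delta)$. Let $L\to\infty$: on $\mathbf T$ the term $\frac34z^L$ keeps modulus $\frac34$, but inside $\mathbf D$ it disappears. With $V=\delta g_1$, $U=\delta g_2$ in the limit,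
$$pV+qU=1,\qquad|U|\le(2\delta+2\lambda)|p|\text{ on }\mathbf T .$$
So we want $p,q$ with $\max(|p|,|q|)\ge c>0$ in $\mathbf D$ such that $pV+qU=1$ forces $U/p$ to be large somewhere on $\mathbf T$. For $p=z$, $q=1$ it forces only $\sup|U/p|\ge|U(0)|=1$. The plan is to use many functions of this kind that behave like independent random variables, with zeros alternately in $p$ and in $q$, and to show that their contributions to $U/p$ add up in mean square: $n$ levels give $\sqrt n$.

## 4. Martingales and half-space analyticity on $\mathbf T^d$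

Independence is exact on a torus, so the lower bound is proved there first. Let $d=2n$, let $\mathbb E$ be integration against Haar measure on $\mathbf T^d$, $\mathcal F_j$ the $\sigma$-algebra generated by $\zeta_1,\dots,\zeta_j$, and $\zeta_{<j}=(\zeta_1,\dots,\zeta_{j-1})$. For $W\in L^\infty(\mathbf T^d)$ put $W_j=\mathbb E[W|\mathcal F_j]$, i.e. integrate out $\zeta_{j+1},\dots,\zeta_d$.

**Definition.** For $0\ne\nu\in\mathbf Z^d$ write $\nu>0$ ($\nu<0$) if its *last* nonzero coordinate is positive (negative). $A^\infty$ is the set of $W\in L^\infty(\mathbf T^d)$ with $\hat W(\nu)=0$ for all $\nu<0$.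

*Example.* For $d=2$, $\bar\zeta_1\zeta_2\in A^\infty$ but $\zeta_1\bar\zeta_2\notin A^\infty$. The reason for this order: we shall substitute $\zeta_j=w^{\ell^j}$ with $\ell$ huge, and then $\zeta^\nu$ becomes $w^N$ with $N=\sum_j\nu_j\ell^j$. For fixed $\nu\ne0$, $N\to+\infty$ as $\ell\to\infty$ if $\nu>0$, and $N\to-\infty$ if $\nu<0$. For instance $\bar\zeta_1\zeta_2$ becomes $w^{\ell^2-\ell}$.

**Lemma 3.** Let $W,W'\in A^\infty$. For a.e. $\zeta_{<j}$ the function $W_j(\zeta_{<j},\cdot)$ belongs to $H^\infty(\mathbf D)$, with value $W_{j-1}$ at $\zeta_j=0$. Moreover $\mathbb E[WW'|\mathcal F_j]=W_jW_j'$ for all $j$.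

*Proof.* For $s>0$ the $(-s)$-th Fourier coefficient of $W_j$ in the variable $\zeta_j$ is a function of $\zeta_{<j}$ whose Fourier coefficients are $\hat W(\nu_1,\dots,\nu_{j-1},-s,0,\dots,0)=0$. So it vanishes a.e., and $W_j(\zeta_{<j},\cdot)\in H^\infty$. Its value at $0$ is its mean over $\zeta_j$, which is $W_{j-1}$. Evaluation at $0$ is multiplicative on $H^\infty(\mathbf D)$, so $\mathbb E[W_iW_i'|\mathcal F_{i-1}]=W_{i-1}W'_{i-1}$. For $j=d$ the claim is trivial, and if $\mathbb E[WW'|\mathcal F_i]=W_iW'_i$, then conditioning on $\mathcal F_{i-1}$ gives it for $i-1$. $\square$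

*Example.* Membership in $A^\infty$ matters: for $W=\zeta_2$, $W'=\bar\zeta_2\notin A^\infty$, we have $\mathbb E[WW'|\mathcal F_1]=1$ but $W_1W_1'=0$.

For $W\in A^\infty$ we write $W_j(\zeta_{<j},\zeta)$ also for $\zeta\in\mathbf D$.

## 5. A function with $|X|\ge1$ on $\mathbf T$, $X(0)=1$ and $\int1/X=0$

We now build the function placed in each coordinate. It must have a zero: if $|X|\ge1$ on $\mathbf T$, $X(0)=1$, $X\in C(\overline{\mathbf D})$ and $X$ has no zeros, then $\log|X|$ is harmonic, nonnegative on $\mathbf T$ and zero at $0$, so $|X|=1$ on $\mathbf T$ and $X$ is constant.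

**Lemma 4.** For every $n\ge1$ there are $X\in C(\overline{\mathbf D})$, analytic in $\mathbf D$, and $a\in[-0.6181,-\frac12)$ with $X(0)=1$ and
$$1\le|X|\le e^{5n}\text{ on }\mathbf T,\qquad\int_{\mathbf T}\log|X|\,dm\le\log2,\qquad\int_{\mathbf T}|X|^{-2}\,dm\ge1-\tfrac1{3n}, \tag{5.1}$$
$$\int_{\mathbf T}\frac\varphi X\,dm=\varphi(0)-\varphi(a)\quad(\varphi\in H^\infty);\qquad\text{in particular}\quad\int_{\mathbf T}\frac1X\,dm=0. \tag{5.2}$$
The Poisson kernel at $a$ is at most $5$.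

*Proof.* **Step 1: the ingredients.** The purpose is to write down a one-parameter family of candidates. Choose $u\in C^\infty(\mathbf T)$ with $u(\bar\zeta)=u(\zeta)$, $0\le u\le7n$, $\int u\,dm=1$, supported in $\{|\theta|\le1/n\}$. This is possible because the arc has $m$-measure $1/(\pi n)$ and $7n/(\pi n)>1$. Let $\tilde u$ be the Poisson extension of $u$ and $Hu(\zeta)=\int\frac{e^{i\theta}+\zeta}{e^{i\theta}-\zeta}u\,dm$. Then $\mathrm{Re}\,Hu=\tilde u$, $Hu(0)=1$, and $Hu$ is continuous on $\overline{\mathbf D}$ since $u$ is smooth. For $t\in(0,1)$ put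
$$\beta=\log\tfrac1t,\qquad b(\zeta)=\frac{\zeta+t}{1+t\zeta},\qquad E=e^{\beta Hu},\qquad X=bE .$$
Then $X(0)=te^\beta=1$ for every $t$, and $|X|=e^{\beta u}$ on $\mathbf T$.

**Step 2: the choice of $t$.** The purpose is to satisfy one scalar equation that makes (5.2) true. Let $\Phi(t)=(1-t^2)t^{\tilde u(-t)-1}$ on $[\frac12,1)$, a continuous function. For $|\theta|\le1$ the Poisson kernel at $-\frac12$ is $\frac{3/4}{5/4+\cos\theta}<\frac12$, so $\tilde u(-\frac12)<\frac12$ and $\Phi(\frac12)>\frac34\sqrt2>1$. On the other hand $\tilde u\ge0$ gives $\Phi(t)\le(1-t^2)/t$, which is $<1$ for $t\ge0.6181$. So there is $t\in(\frac12,0.6181]$ with $\Phi(t)=1$. Fix it and put $a=-t$. Now $\beta\le\log2$.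

**Step 3: (5.1).** We have $|X|=e^{\beta u}\ge1$ and $\beta u\le7n\log2\le5n$. Next $\int\log|X|\,dm=\beta\le\log2$. Finally $|X|=1$ where $u=0$, so $\int|X|^{-2}dm\ge m(u=0)\ge1-\frac1{\pi n}\ge1-\frac1{3n}$.

**Step 4: (5.2).** The purpose is to compute by residues. On $\mathbf T$, $dm=\frac{d\zeta}{2\pi i\zeta}$, so
$$\frac\varphi X\,dm=\frac1{2\pi i}\,\frac{\varphi(\zeta)}{E(\zeta)}\,\frac{1+t\zeta}{(\zeta+t)\zeta}\,d\zeta .$$
Apply the residue theorem on $|\zeta|=r$ and let $r\uparrow1$; dominated convergence is allowed since $1/E$ is bounded. The integral is the sum of the residues at $0$ and $-t$. At $0$ the residue is $\varphi(0)/(tE(0))=\varphi(0)$, since $E(0)=e^\beta=1/t$. At $-t$ it is $-\varphi(-t)\frac{1-t^2}{tE(-t)}$. By the symmetry of $u$, $Hu(-t)=\tilde u(-t)$ is real, so $E(-t)=t^{-\tilde u(-t)}$ and $\frac{1-t^2}{tE(-t)}=\Phi(t)=1$. This is (5.2). The Poisson kernel at $a$ is at most $\frac{1+t}{1-t}\le5$. $\square$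

*Remark.* The obvious choice $u\equiv1$ gives $X=b/t$. Then $|X|^{-2}=t^2$ on all of $\mathbf T$, and a product over $j$ independent coordinates has $\mathbb E|\cdot|^{-2}=t^{2j}$. These numbers are summable, whereas the next section needs a sum of $n$ of them to be at least of order $n$. Also $\int1/X\,dm=t\int\bar b\,dm=t^2\ne0$. Concentrating $u$ on a small arc makes $|X|=1$ on most of $\mathbf T$ and repairs the first defect; the choice of $t$ repairs the second.

**Notation.** Put $P(\zeta)=\prod_{j\text{ odd}}X(\zeta_j)$ and $Q(\zeta)=\prod_{j\text{ even}}X(\zeta_j)$, $1\le j\le2n$. They are continuous on the closed polydisc, and on $\mathbf T^d$ they lie in $A^\infty$, since only exponents $\nu$ with nonnegative coordinates occur. Because $X(0)=1$, integrating out variables just drops factors: $P_j=\prod_{i\le j,\,i\text{ odd}}X(\zeta_i)$, and similarly $Q_j$. So $|P_j|,|Q_j|\ge1$ on $\mathbf T^d$.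

## 6. The bound $\sqrt n$ on the torus

**Lemma 5.** Let $U,V,O\in A^\infty$, $PV+QU=O$, $|O|\le1$, $\mathrm{Re}\,\mathbb EO\ge1-\eta$ with $0\le\eta\le10^{-4}$, and $|U|\le\Lambda|P|$ a.e. Then $\Lambda\ge\sqrt n/10$.

The case to keep in mind is $O\equiv1$; the tolerance $O\approx1$ is needed because $H^p$ solutions are unbounded and will have to be multiplied by an outer function. Here is the mechanism for $O\equiv1$. Let $\kappa_j=U_j/P_j$. At an odd level $j$, with $\bar c_{j-1}=1/(P_{j-1}Q_{j-1})$, formula (5.2) gives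
$$\mathbb E[\kappa_j\zeta_j|\mathcal F_{j-1}]=-a\,\bar c_{j-1},\qquad\mathbb E[\kappa_j|\mathcal F_{j-1}]=\kappa_{j-1}-\bar c_{j-1},$$
whatever $U,V$ are. (Write $\kappa_j=\bar c_{j-1}/X(\zeta_j)-V_j/Q_{j-1}$; use (5.2) with $\varphi=\zeta$ and $\varphi=1$, and for the second identity also $\kappa_{j-1}=\bar c_{j-1}-V_{j-1}/Q_{j-1}$.) So $\kappa$ is forced to move in the direction $\zeta_j$ by an amount $|a||c_{j-1}|$, and this is what we want to collect over all odd $j$. The second identity shows a drift $-\bar c_{j-1}$, which could spoil the count. It does not, because $\bar c_{j-1}$ has mean zero over the even variable $\zeta_{j-1}$, by $\int1/X\,dm=0$.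

*Proof.* **Step 1: the test function.** Its purpose is to pick up all $n$ forced moves at once while keeping $L^2$ norm $\sqrt n$. By Lemma 3, $P_jV_j+Q_jU_j=O_j$. Put
$$\kappa_j=\frac{U_j}{P_j},\quad\rho_j=\frac{O_j}{P_jQ_j},\quad\text{so}\quad\kappa_j=\rho_j-\frac{V_j}{Q_j};\qquad c_j=\overline{1/(P_jQ_j)},\quad|c_j|\le1,$$
$$H_j=\sum_{i\le j,\ i\text{ odd}}\zeta_ic_{i-1},\qquad H=H_d,\quad H_0=0 .$$
Since $c_{i-1}$ is $\mathcal F_{i-1}$-measurable, the summands are orthogonal martingale differences of modulus $\le1$, so $\mathbb E|H_j|^2\le n$. As a function of $\zeta_j$, $H_j$ equals $H_{j-1}+\zeta_jc_{j-1}$ for $j$ odd and $H_{j-1}$ for $j$ even. Telescoping,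
$$S:=\mathbb E[\kappa_dH]=\sum_{j=1}^d\mathbb E[\kappa_jH_j-\kappa_{j-1}H_{j-1}].$$

**Step 2: even $j$ contribute nothing.** Here $P_j=P_{j-1}$ and $H_j=H_{j-1}$ do not depend on $\zeta_j$, and $\mathbb E[U_j|\mathcal F_{j-1}]=U_{j-1}$. So $\mathbb E[\kappa_jH_j|\mathcal F_{j-1}]=\kappa_{j-1}H_{j-1}$ and the term is $0$.

**Step 3: odd $j$ are computed by (5.2).** First we remove $V$. We have $Q_j=Q_{j-1}$, and $V_jH_j$ is analytic in $\zeta_j$ with value $V_{j-1}H_{j-1}$ at $0$. So $\mathbb E[V_jH_j/Q_j|\mathcal F_{j-1}]=V_{j-1}H_{j-1}/Q_{j-1}$, and the term equals $\mathbb E[\rho_jH_j-\rho_{j-1}H_{j-1}]$. Now $P_jQ_j=P_{j-1}Q_{j-1}X(\zeta_j)$, so $\rho_jH_j=O_jH_j\,\bar c_{j-1}/X(\zeta_j)$. Apply (5.2) in $\zeta_j$ to $\varphi=O_jH_j$. Here $\varphi(0)=O_{j-1}H_{j-1}$ and $\varphi(a)=Y_j(H_{j-1}+ac_{j-1})$ with $Y_j:=O_j(\zeta_{<j},a)$. Since $\rho_{j-1}=O_{j-1}\bar c_{j-1}$,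
$$\mathbb E[\rho_jH_j|\mathcal F_{j-1}]=\rho_{j-1}H_{j-1}-\bar c_{j-1}Y_j(H_{j-1}+ac_{j-1}).$$
Hence
$$S=-\sum_{j\text{ odd}}\Big(a\,\mathbb E\big[Y_j|c_{j-1}|^2\big]+\mathbb E\big[Y_jH_{j-1}\bar c_{j-1}\big]\Big). \tag{6.1}$$

**Step 4: the first sum is large.** We show that $Y_j$ is close to $1$ and $|c_{j-1}|^2$ is not small on average. Since $|O_j|\le1$, $\mathrm{Re}(1-O_j)\ge0$. As $Y_j$ is the $\mu_a$-average of $O_j$ in $\zeta_j$ and the kernel is $\le5$, $\mathbb E\,\mathrm{Re}(1-Y_j)\le5\,\mathbb E\,\mathrm{Re}(1-O_j)=5\,\mathrm{Re}(1-\mathbb EO)\le5\eta$. Since $|Y_j|\le1$, $|1-Y_j|^2\le2\,\mathrm{Re}(1-Y_j)$, so $\mathbb E|1-Y_j|\le\sqrt{10\eta}$. By independence, (5.1) and Bernoulli's inequality, $\mathbb E|c_{j-1}|^2\ge(1-\frac1{3n})^{2n}\ge\frac13$. There are $n$ odd indices and $|a|\ge\frac12$, so the first sum in (6.1) has modulus at least $\frac n2\big(\frac13-\sqrt{10\eta}\big)$.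

**Step 5: the second sum is small.** This is the drift. The term $j=1$ vanishes since $H_0=0$. For odd $j\ge3$, $H_{j-1}=H_{j-2}$ is $\mathcal F_{j-2}$-measurable, and $\mathbb E[\bar c_{j-1}|\mathcal F_{j-2}]=\bar c_{j-2}\int\frac1X\,dm=0$. So $\mathbb E[O_{j-2}H_{j-1}\bar c_{j-1}]=0$, and
$$\big|\mathbb E[Y_jH_{j-1}\bar c_{j-1}]\big|=\big|\mathbb E[(Y_j-O_{j-2})H_{j-1}\bar c_{j-1}]\big|\le\sqrt n\,\|Y_j-O_{j-2}\|_2 .$$
(For $O\equiv1$ this is $0$ and we are done.) Since $Y_j-O_{j-1}$ is the $\mu_a$-average of $O_j-O_{j-1}$ in $\zeta_j$, $\mathbb E|Y_j-O_{j-1}|^2\le5\,\mathbb E|O_j-O_{j-1}|^2$. By $|x+y|^2\le2|x|^2+2|y|^2$ and orthogonality of martingale differences,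
$$\sum_{j\ge3\text{ odd}}\|Y_j-O_{j-2}\|_2^2\le\sum_{j\ge3\text{ odd}}\big(10\|O_j-O_{j-1}\|_2^2+2\|O_{j-1}-O_{j-2}\|_2^2\big)\le10\,\mathbb E|O-\mathbb EO|^2 .$$
The right side is $10(\mathbb E|O|^2-|\mathbb EO|^2)\le10(1-(1-\eta)^2)\le20\eta$. By Cauchy–Schwarz over at most $n$ indices, the second sum has modulus at most $\sqrt n\cdot\sqrt n\cdot\sqrt{20\eta}=n\sqrt{20\eta}$.

**Step 6: conclusion.** For $\eta\le10^{-4}$, $\frac12\sqrt{10\eta}\le0.016$ and $\sqrt{20\eta}\le0.045$, so $|S|\ge n(\frac16-0.061)\ge n/10$. But $|\kappa_d|=|U/P|\le\Lambda$, so $|S|\le\Lambda\,\mathbb E|H|\le\Lambda\sqrt n$. $\square$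

## 7. Lacunary powers: from the disc to the torus

On the disc we use the functions $p_\ell(w)=P(w^\ell,w^{\ell^2},\dots,w^{\ell^d})$ and $q_\ell(w)=Q(w^\ell,\dots,w^{\ell^d})$, for integers $\ell\ge2$. To place them on an arc $J$, we compose with a map $v$ that is unimodular on $J$ and small elsewhere.

Let $J\subset\mathbf T$ be an open arc with $\mathbf T\setminus J$ of positive measure, and
$$v=v_J=\exp\big(-(\log2)(1-h_J)\big),\qquad|v|=2^{-(1-\omega_J)}<1\text{ in }\mathbf D .$$
On $\mathbf T\setminus J$, $|v|=\frac12$ a.e. Since $1-h_J=h_{\mathbf T\setminus J}$ and $\frac{e^{is}+e^{i\tau}}{e^{is}-e^{i\tau}}=-i\cot\frac{s-\tau}2$, $v$ extends continuously to $J$, with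
$$v(e^{i\tau})=e^{i\phi(\tau)},\qquad\phi(\tau)=\log2\int_{\mathbf T\setminus J}\cot\tfrac{s-\tau}2\,dm(s).$$
The function $\phi$ is real-analytic on $J$, and $\phi'(\tau)=\frac{\log2}2\int_{\mathbf T\setminus J}\sin^{-2}\frac{s-\tau}2\,dm(s)>0$.

**Lemma 6.** If $\psi\in L^1(J)$, then $\int_J\psi v^N\,dm\to0$ as $|N|\to\infty$, $N\in\mathbf Z$.

*Proof.* Substituting $x=\phi(\tau)$ turns the integral into the Fourier integral $\int e^{iNx}(\cdot)\,dx$ of an $L^1$ function on the interval $\phi(J)$. Apply the Riemann–Lebesgue lemma. $\square$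

**Lemma 7.** Let $z_*\in\mathbf D$, $\mu=\mu_{z_*}$. Suppose that for a sequence $\ell\to\infty$ there are $U,V,O\in H^\infty(\mathbf D)$ (depending on $\ell$), with $U,V$ bounded uniformly in $\ell$, such that $(p_\ell\circ v)V+(q_\ell\circ v)U=O$, $|O|\le1$, $\mathrm{Re}\,O(z_*)\ge1-\eta_1$, and $|U|\le\Lambda|p_\ell\circ v|$ a.e. on $J$. Then there are $\mathcal U,\mathcal V,\mathcal O\in A^\infty$ that satisfy the relations of Lemma 5, with the same $\Lambda$ and with $\eta=\eta_1+\mu(\mathbf T\setminus J)$.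

*Proof.* **Step 1: equidistribution.** The purpose is to see $\mathbf T^d$ in $J$. Write $v^{(\ell)}=(v^\ell,\dots,v^{\ell^d})$, which is in $\mathbf T^d$ on $J$. For $\tau=\zeta^\nu$ with $\nu\ne0$ we have $\tau(v^{(\ell)})=v^N$ with $|N|\to\infty$, so Lemma 6 gives $\int_J\tau(v^{(\ell)})\,d\mu\to0$. By uniform approximation with trigonometric polynomials,
$$\int_J\tau(v^{(\ell)})\,d\mu\to\mu(J)\,\mathbb E\tau\qquad(\tau\in C(\mathbf T^d)).$$

**Step 2: limit functions.** The purpose is to define $\mathcal U,\mathcal V,\mathcal O$. Passing to a subsequence (diagonal argument), $L_U(\tau)=\lim\int_JU\,\tau(v^{(\ell)})\,d\mu$ exists for all monomials, hence for all $\tau\in C(\mathbf T^d)$ by uniform approximation. Step 1 applied to $|\tau|$ gives $|L_U(\tau)|\le\sup\|U\|_\infty\,\mathbb E|\tau|$. So $L_U$ extends to a bounded functional on $L^1(\mathbf T^d)$, and $L_U(\tau)=\mathbb E[\mathcal U\tau]$ with $\mathcal U\in L^\infty(\mathbf T^d)$. Define $\mathcal V,\mathcal O$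 from $V,O$ in the same way.

**Step 3: $\mathcal U,\mathcal V,\mathcal O\in A^\infty$.** Here analyticity is used. If $\nu<0$, then $N=-\sum_j\nu_j\ell^j\to+\infty$ and
$$\int_JUv^N\,d\mu=U(z_*)v(z_*)^N-\int_{\mathbf T\setminus J}Uv^N\,d\mu\to0,$$
because $|v(z_*)|<1$ and $|v|=\frac12$ a.e. on $\mathbf T\setminus J$. So $\hat{\mathcal U}(\nu)=L_U(\zeta^{-\nu})=0$. The same holds for $\mathcal V,\mathcal O$.

**Step 4: the relations.** On $J$, $p_\ell\circ v=P(v^{(\ell)})$ and $q_\ell\circ v=Q(v^{(\ell)})$. So $L_O(\tau)=L_V(P\tau)+L_U(Q\tau)$ for all continuous $\tau$, i.e. $P\mathcal V+Q\mathcal U=\mathcal O$. From $|L_O(\tau)|\le\mathbb E|\tau|$ we get $|\mathcal O|\le1$. Next,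
$$\mathrm{Re}\,\mathbb E\mathcal O=\lim\mathrm{Re}\Big(O(z_*)-\int_{\mathbf T\setminus J}O\,d\mu\Big)\ge1-\eta_1-\mu(\mathbf T\setminus J).$$
Finally $1/P\in C(\mathbf T^d)$ and $|L_U(\tau/P)|\le\Lambda\lim\int_J|\tau(v^{(\ell)})|\,d\mu\le\Lambda\,\mathbb E|\tau|$, so $|\mathcal U/P|\le\Lambda$ a.e. $\square$

The same lacunary substitution allows us to compute Poisson extensions inside the disc; this will give lower bounds for $\max(|p_\ell|,|q_\ell|)$.

**Lemma 8.** Let $\ell\to\infty$ along a sequence and $w=w_\ell\in\mathbf D$ with $w^{\ell^j}\to\zeta_j\in\overline{\mathbf D}$ for all $j\le d$. Let $j$ be the first index with $|\zeta_j|<1$ ($j=d$ if there is none). Then $|\zeta_l|=1$ for $l<j$ and $\zeta_l=0$ for $l>j$. For $\Psi\in C(\mathbf T^d)$, the Poisson extension at $w$ of $\theta\mapsto\Psi(e^{i\ell\theta},\dots,e^{i\ell^d\theta})$ converges to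
$$\Psi^*=\int\Psi(\zeta_1,\dots,\zeta_{j-1},\xi_j,\dots,\xi_d)\,d\mu_{\zeta_j}(\xi_j)\,dm(\xi_{j+1})\cdots dm(\xi_d),$$
where $\mu_{\zeta_j}$ is the unit mass at $\zeta_j$ if $|\zeta_j|=1$.

*Proof.* For $l>j$ we have $|\zeta_j|<1$ and $|w^{\ell^l}|=|w^{\ell^j}|^{\ell^{l-j}}\to0$. This is the first claim. For the second, both sides are linear in $\Psi$, contractive in the sup norm, commute with complex conjugation and agree on constants. So it suffices to take $\Psi=\zeta^\nu$ with $\nu>0$. Let $r$ be the last nonzero index of $\nu$ and $N=\sum_l\nu_l\ell^l$, positive for large $\ell$. The extension at $w$ is $w^N$.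

If $r\le j$, then $w^N=\prod_{l\le r}(w^{\ell^l})^{\nu_l}\to\prod_{l\le r}\zeta_l^{\nu_l}=\Psi^*$. Negative powers occur only for $l<r\le j$, where $|\zeta_l|=1$ (and then $w\ne0$ eventually), so the limit is legitimate; and for $r=j$ we used $\int\xi_j^{\nu_j}\,d\mu_{\zeta_j}=\zeta_j^{\nu_j}$, valid as $\nu_j>0$.

If $r>j$, then $N\ge\ell^r/2$ eventually, so $|w|^N\le|w^{\ell^r}|^{1/2}\to0$. And $\Psi^*=0$ because $\int\xi_r^{\nu_r}\,dm=0$. $\square$

Thus a point $w$ sees at most one "interior" coordinate: those before it are on the circle, those after it are at $0$, where $X=1$. Only that one coordinate can be near the zero of $X$, and it enters either $P$ or $Q$, not both. That is why the factors alternate.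

## 8. The blocks $F_1,F_2$ and their cost

Let
$$\delta_n=\tfrac14(7n)^{-5n},\qquad0<\delta\le\delta_n,\qquad M'=\log\tfrac1{4\delta}\ge5n\log(7n).$$
The maximum of $|P|$ may be as large as $e^{5n^2}$, far above the allowed $\frac1{4\delta}$, so we truncate. The truncation is harmless because $\log|P|$ rarely exceeds $M'$. Let $Z=\log|P|=\sum_{j\text{ odd}}\log|X(\zeta_j)|\ge0$ on $\mathbf T^d$; $\log|Q|$ has the same distribution. Then
$$\mathbb E(Z-M')^+\le1. \tag{8.1}$$
Indeed $e^x\le1+2x$ on $[0,1]$ and $0\le\log|X|\le5n$ give, by independence and (5.1), $\mathbb Ee^{Z/5n}\le\big(1+\frac{2\log2}{5n}\big)^n\le e^{(2\log2)/5}\le1.33$. Since $x^+\le e^x$, $\mathbb E(Z-M')^+\le5n\,\mathbb Ee^{(Z-M')/5n}\le6.65\,n\,e^{-M'/5n}\le6.65\,n/(7n)\le1$.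

*Remark.* If $\delta\le\frac14e^{-5n^2}$, then $4\delta|P|\le1$ and no truncation takes place. But then $\log\frac1\delta$ is of order at least $n^2$ and the gain $\sqrt n$ is at most of order $(\log\frac1\delta)^{1/4}$. With truncation $\log\frac1{\delta_n}$ is of order $n\log n$, and this gives the exponent $\frac12$ in Theorems 1 and 2.

Let $o_p,o_q$ be the outer functions with $|o_p|=\max(1,4\delta|p_\ell|)$, $|o_q|=\max(1,4\delta|q_\ell|)$ on $\mathbf T$, positive at $0$. Their logarithmic moduli are Poisson extensions of nonnegative continuous functions, so $|o_p|,|o_q|\ge1$ in $\mathbf D$ and both moduli are continuous on $\overline{\mathbf D}$. Put $\tilde p=p_\ell/o_p$, $\tilde q=q_\ell/o_q$. On $\mathbf T$, $|\tilde p|=\min(|p_\ell|,\frac1{4\delta})\in[1,\frac1{4\delta}]$, and similarly for $\tilde q$. So $|\tilde p|,|\tilde q|\le\frac1{4\delta}$ in $\mathbf D$, and $|\tilde p|$ is continuous on $\overline{\mathbf D}$. For an integer $s>d$ define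
$$F_1=\delta\tilde p,\qquad F_2=\delta\tilde q+\tfrac34w^{\ell^s},\qquad|F_1|\le\tfrac14,\quad|F_2|\le1. \tag{8.2}$$

**Lemma 9.** Given $n$, $0<\delta\le\delta_n$ and $\varepsilon>0$, for all $\ell\ge\ell_1$ and then all $s\ge s_1(\ell)$:

(a) $e^{-2}\delta\le F_i(0)\le\delta$;

(b) $\max(|F_1|,|F_2|)\ge e^{-3}\delta$ on $\mathbf D$;

(c) $|F_i(w)/F_i(0)-1|\le\varepsilon$ for $|w|\le2^{-1/2}$.

*Proof.* **(a): the truncation costs at most a constant at $0$.** Since $X(0)=1$, $F_1(0)=\delta/o_p(0)\le\delta$. On $\mathbf T$, $\log|o_p|=(\log|p_\ell|-M')^+$. Lemma 8 with $w=0$ and $\Psi=(\log|P|-M')^+$ (so $j=1$, $\zeta_1=0$, $\Psi^*=\mathbb E\Psi$) gives $\log o_p(0)\to\mathbb E(Z-M')^+\le1$, so $\log o_p(0)\le2$ for large $\ell$. The same holds for $F_2(0)=\delta/o_q(0)$.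

**(b): no common near-zero.** First we show that $\max(|\tilde p|,|\tilde q|)\ge e^{-2}$ on $\mathbf D$ for all large $\ell$. Otherwise there are $\ell\to\infty$ and points $w_\ell$ violating it, and by compactness we may assume the situation of Lemma 8. Suppose $j$ is even. Then $P$ does not involve $\zeta_j$, and by continuity of $X$ and $X(0)=1$, $|p_\ell(w_\ell)|\to e^L$ with $L=\sum_{l<j\text{ odd}}\log|X(\zeta_l)|\ge0$. By Lemma 8,
$$\log|o_p(w_\ell)|\to\mathbb E(L+Z'-M')^+\le L+\mathbb E(Z'-M')^+\le L+1,\qquad Z'=\sum_{l>j\text{ odd}}\log|X(\zeta_l)|\le Z,$$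
where $L$ is a constant. So $\lim|\tilde p(w_\ell)|\ge e^{-1}$, a contradiction. This includes the case with no interior coordinate, where $j=d$ is even. If $j$ is odd, $Q$ does not involve $\zeta_j$, and the same argument applies to $\tilde q$.

Now fix such $\ell$; we choose $s$ to control the extra term. As $|\tilde p|$ is continuous on $\overline{\mathbf D}$ and $\ge1$ on $\mathbf T$, there is $r<1$ with $|F_1|\ge\delta e^{-1}$ for $r\le|w|<1$. For $|w|\le r$, $\max|F_i|\ge\delta e^{-2}-r^{\ell^s}\ge\delta e^{-3}$ for $s$ large.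

**(c): $F_i$ is nearly constant well inside.** $p_\ell,q_\ell$ and $w^{\ell^s}$ are functions of $w^\ell$; the boundary moduli of $o_p,o_q$ are invariant under rotation by $\ell$-th roots of unity, so $o_p,o_q$ are functions of $w^\ell$ too. Thus $F_i/F_i(0)$ is an analytic function of $w^\ell$ in the disc, with value $1$ at $0$ and bounded by $e^2/\delta$. By the Schwarz lemma, $|F_i(w)/F_i(0)-1|\le2e^2\delta^{-1}|w|^\ell\le2e^2\delta^{-1}2^{-\ell/2}\le\varepsilon$ for $\ell$ large, uniformly in $s$. $\square$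

**Proposition 10.** Let $n\ge4000$, $0<\delta\le\delta_n$, $\lambda=\sqrt n/30$, $\eta_1=5\cdot10^{-5}$, let $J$ and $v=v_J$ be as in Section 7, and let $Z_0\subset\mathbf D$ be finite with $\mu_z(\mathbf T\setminus J)\le\eta_1$ for $z\in Z_0$. For all $\ell\ge\ell_2$ and then all $s\ge s_2(\ell)$ there do **not** exist $z_*\in Z_0$ and $G_1,G_2,O\in H^\infty$ with
$$(F_1\circ v)G_1+(F_2\circ v)G_2=O,\quad|G_i|\le\lambda\delta^{-2},\quad|O|\le1,\quad\mathrm{Re}\,O(z_*)\ge1-\eta_1 .$$

*Proof.* **Step 1: the limiting problem has no solution (choice of $\ell$).** We claim: for all large $\ell$ there are no $z_*\in Z_0$ and $U,V,O\in H^\infty$ with $(p_\ell\circ v)V+(q_\ell\circ v)U=O$, $|U|,|V|\le\lambda/\delta$, $|O|\le1$, $\mathrm{Re}\,O(z_*)\ge1-\eta_1$ and $|U|\le(2\lambda+2)|p_\ell\circ v|$ a.e. on $J$. Otherwise, $Z_0$ being finite, they exist for a sequence $\ell\to\infty$ with a common $z_*$. Lemma 7 and Lemma 5, with $\eta\le2\eta_1=10^{-4}$, give $2\lambda+2\ge\sqrt n/10$.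 As $2\lambda=\sqrt n/15$, this says $2\ge\sqrt n/30$, i.e. $n\le3600$, a contradiction.

**Step 2: a weighted bound for $G_2$.** This is the trick of Section 3. Fix $\ell$ as in Step 1 and suppose the objects in the Proposition exist for infinitely many $s$, with the same $z_*$ without loss of generality. On $J$, $|v|=1$, so $|F_2\circ v|\ge\frac34-\frac14=\frac12$; also $|F_1\circ v|=\delta|\tilde p\circ v|$ with $|\tilde p\circ v|\ge1$. Hence
$$|G_2|\le2\big(1+|F_1\circ v|\,\lambda\delta^{-2}\big)\le|\tilde p\circ v|\,(2+2\lambda/\delta)\quad\text{a.e. on }J. \tag{8.3}$$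

**Step 3: $s\to\infty$ with $\ell$ fixed.** The purpose is to remove the term $\frac34w^{\ell^s}$ but keep (8.3). Along a subsequence of $s$ the boundary values of $G_1,G_2,O$ converge weak-* in $L^\infty(\mathbf T)$. The limits have vanishing negative Fourier coefficients, so they are boundary values of $G_1^0,G_2^0,O^0\in H^\infty$, and by Poisson integrals $G_i\to G_i^0$, $O\to O^0$ pointwise in $\mathbf D$. A bound $|G|\le\kappa$ a.e. on $J$ by a fixed function survives: $|\int_JG^0\tau\,dm|\le\int_J\kappa|\tau|\,dm$ for all $\tau\in L^1(J)$. The right side of (8.3) does not depend on $s$, so $G_2^0$ satisfies (8.3). Likewise $|G_i^0|\le\lambda\delta^{-2}$, $|O^0|\le1$, $\mathrm{Re}\,O^0(z_*)\ge1-\eta_1$. Since $v(z)^{\ell^s}\to0$ for each $z\in\mathbf D$,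
$$\delta(\tilde p\circ v)G_1^0+\delta(\tilde q\circ v)G_2^0=O^0 .$$

**Step 4: contradiction.** Put $U=\delta G_2^0/(o_q\circ v)$ and $V=\delta G_1^0/(o_p\circ v)$. Then $(p_\ell\circ v)V+(q_\ell\circ v)U=O^0$, and $|U|,|V|\le\lambda/\delta$ because $|o_p|,|o_q|\ge1$. On $J$, by (8.3), $|U|\le|\tilde p\circ v|(2\delta+2\lambda)\le(2\lambda+2)|p_\ell\circ v|$. This contradicts Step 1. So for each such $\ell$ the objects exist for only finitely many $s$. $\square$

**Proof of Theorem 2.** Given small $\delta$, let $n$ be maximal with $e^3\delta\le\delta_n$; for small $\delta$, $n\ge4000$. Since $e^3\delta>\delta_{n+1}$, $\log\frac1\delta\le3+\log4+5(n+1)\log(7(n+1))\le Cn\log n$. With $L=\log\frac1\delta$: if $n\le L$, then $n\ge L/(C\log L)$; if $n>L$, then $n\ge L/\log L$ as well. So $n\ge c\log\frac1\delta/\log\log\frac1\delta$. Take any open arc $J$ with complement of positive measure, and a point $z_*$ so close to an interior point of $J$ that $\mu_{z_*}(\mathbf T\setminus J)\le\eta_1$.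 Apply Lemma 9 and Proposition 10 with $e^3\delta$ in place of $\delta$ and $Z_0=\{z_*\}$, and put $f_i=F_i\circ v$. Then $|f_i|\le1$ and $\max_i|f_i|\ge e^{-3}\cdot e^3\delta=\delta$. With $O\equiv1$, Proposition 10 says that every bounded solution has $\max_i\|g_i\|_\infty>\frac{\sqrt n}{30}e^{-6}\delta^{-2}$. $\square$

## 9. Gluing: construction of $f_1,f_2$

From here on we prove Theorem 1. Fix $p\in(0,\infty)$ and $\alpha\in[0,\frac12)$. All differences of arguments mean angular distance.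

**Step 1: parameters.** They follow the budget of Section 3, now with $\lambda_k\to\infty$. For $k\ge1$ let $\theta_k=2^{-k}$ and, for $n_k$ to be chosen,
$$\delta_k=\tfrac14(7n_k)^{-5n_k},\quad M_k=\log\tfrac1{\delta_k},\quad\lambda_k=\tfrac{\sqrt{n_k}}{30},\quad\sigma_k=k\,(\delta_k^2/\lambda_k)^p .$$
(From now on $\delta_k$ denotes this number, which is $\delta_{n_k}$ in the notation of Section 8.) Since $M_k=\log4+5n_k\log(7n_k)$ and $\alpha<\frac12$, $(1+M_k)^\alpha/\sqrt{n_k}\to0$ as $n_k\to\infty$; and $M_k\sigma_k=kM_ke^{-2pM_k}\lambda_k^{-p}\to0$. So we can take $n_k\ge4000$ so large that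
$$M_k\sigma_k\le8^{-k},\qquad(1+M_k)^\alpha/\lambda_k\le k^{-3/p}. \tag{9.1}$$
Let $J_k=\{e^{i\theta}:|\theta-\theta_k|<\sigma_k\}$, so $m(J_k)=\sigma_k/\pi$, and $N_k=\{e^{i\theta}:|\theta-\theta_k|\le2^{-k-2}\}$. The $N_k$ are disjoint because $\theta_k-\theta_{k+1}=2^{-k-1}>2^{-k-2}+2^{-k-3}$. Since $M_k\ge1$, $\sigma_k\le8^{-k}\le2^{-k-2}$, so $J_k\subset N_k$. Write $h_k,\omega_k,v_k$ for $h_{J_k},\omega_{J_k},v_{J_k}$.

**Step 2: test points.** We need a finite set $Z_k$ of points close to $J_k$, dense enough to average over. Let $\eta_1=5\cdot10^{-5}$, $y_k=\eta_1\sigma_k/(14M_k)$ and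
$$Z_k=\big\{(1-y_k)e^{i(\theta_k+ry_k)}:\ r\in\mathbf Z,\ |r|y_k\le\sigma_k/2\big\}.$$
If $|z|=1-y$ with $y\le\frac12$, and $e^{it}$ is at angular distance $x$ from $z/|z|$, then $|e^{it}-z|^2=y^2+4(1-y)\sin^2\frac x2\ge\max(y^2,2x^2/\pi^2)$. So
$$\text{the Poisson kernel at }z\text{ is}\le\min(2/y,\ \pi^2y/x^2). \tag{9.2}$$
For $z\in Z_k$ the complement of $J_k$ is at angular distance $\ge\sigma_k/2$, hence
$$\mu_z(\mathbf T\setminus J_k)\le\frac1{2\pi}\cdot2\int_{\sigma_k/2}^\infty\frac{\pi^2y_k}{x^2}\,dx\le\frac{7y_k}{\sigma_k}=\frac{\eta_1}{2M_k}\le\eta_1. \tag{9.3}$$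

**Step 3: the factors.** We turn each block into a function close to $1$ away from $J_k$. Apply Lemma 9 (with $n_k$, $\delta_k$, $\varepsilon_k=2^{-k-1}$) and Proposition 10 (with $J_k$, $Z_k$), and choose $\ell_k$ and then $s_k$ so that the conclusions of both hold. Let $F_i^{(k)}$ be the resulting functions, $d_k=e^{-M_kh_k}$, so $|d_k|=\delta_k^{\omega_k}\le1$, and
$$f_i^{(k)}=\frac{d_k}{F_i^{(k)}(0)}\,F_i^{(k)}\circ v_k,\qquad f_i=\prod_{k\ge1}f_i^{(k)},\qquad i=1,2 .$$
The factors have three properties.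

1. On $J_k$, $|d_k|=\delta_k$, so $|f_i^{(k)}|\le\delta_k/(e^{-2}\delta_k)=e^2$. A.e. on $\mathbf T\setminus J_k$, $|v_k|=\frac12$ and $|d_k|=1$, so $|f_i^{(k)}|\le1+\varepsilon_k$ by Lemma 9(c).
2. If $\omega_k(z)\le\frac12$, then $|v_k(z)|\le2^{-1/2}$ and $|f_i^{(k)}(z)/d_k(z)-1|\le\varepsilon_k$.
3. $\max_i|f_i^{(k)}|\ge e^{-3}|d_k|$ on $\mathbf D$, by Lemma 9(a),(b).

**Step 4: the products converge to functions in $H^\infty$.** We have $|h_k(z)|\le2m(J_k)/(1-|z|)$, $|d_k-1|\le M_k|h_k|$ (as $\mathrm{Re}\,h_k\ge0$) and $\sum M_k\sigma_k<\infty$. So on each compact set $\omega_k\le\frac12$ for large $k$ and $\sum|d_k-1|$ converges uniformly. By property 2, $|f_i^{(k)}-1|\le|d_k-1|+\varepsilon_k$ there, and the products converge locally uniformly. By property 1 and the disjointness of the $J_k$, all partial products, also with one factor omitted, are bounded a.e. on $\mathbf T$, hence in $\mathbf D$, by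
$$B=e^2\prod_k(1+\varepsilon_k),$$
and so are their limits.

**Step 5: lower bound for $|f|$.** Let $\Sigma=\sum_kM_k\omega_k$. Since the $J_k$ are disjoint, $\sum_k\omega_k(z)\le1$, so at most one $k$ has $\omega_k(z)>\frac12$. For all other $l$, property 2 gives $|f_i^{(l)}(z)|\ge|d_l(z)|(1-\varepsilon_l)$ for *both* $i$, and $\prod(1-\varepsilon_l)\ge1-\sum\varepsilon_l\ge\frac12$. For the exceptional $k$, if any, property 3 gives one $i$ with $|f_i^{(k)}(z)|\ge e^{-3}|d_k(z)|$. Hence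
$$|f(z)|\ge\tfrac12e^{-3}e^{-\Sigma(z)},\qquad z\in\mathbf D. \tag{9.4}$$

## 10. The maximal function of $|f|^{-2}(1+|\log|f||)^\alpha$ is in $L^p$

Since $|f|\le2B$, (9.4) gives $|\log|f||\le C+\Sigma$ and
$$|f|^{-2}(1+|\log|f||)^\alpha\le Ce^{2\Sigma}(1+\Sigma)^\alpha. \tag{10.1}$$

**Step 1: harmonic measure in a Stolz angle.** We bound $\omega_k$ on $\Gamma(\theta)$ by the distance from $\theta$ to $\theta_k$. Let $A=2(1+A_0)$. For $z\in\Gamma(\theta)$, $|e^{i\theta}-e^{it}|\le A_0(1-|z|)+|z-e^{it}|\le(1+A_0)|z-e^{it}|$. So the Poisson kernel at $z$ is at most $\frac{2(1-|z|)}{|z-e^{it}|^2}\le\frac2{|z-e^{it}|}\le\frac{2(1+A_0)}{|e^{i\theta}-e^{it}|}\le\frac{\pi(1+A_0)}{|\theta-t|}$. Put $t_k=|\theta-\theta_k|/\sigma_k$. If $t_k\ge2$, then $|\theta-t|\ge|\theta-\theta_k|/2$ for $e^{it}\in J_k$, and integrating over $J_k$ gives $\omega_k(z)\le\frac{\sigma_k}\pi\cdot\frac{2\pi(1+A_0)}{t_k\sigma_k}=A/t_k$. If $t_k<2$, then $A/t_k>1$. In all cases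
$$\omega_k(z)\le\min(1,A/t_k)\qquad(z\in\Gamma(\theta)). \tag{10.2}$$

**Step 2: only one block matters at a time.** If $e^{i\theta}\notin N_l$, then $|\theta-\theta_l|>2^{-l-2}$ and, by (10.2) and (9.1), $M_l\omega_l(z)\le AM_l\sigma_l2^{l+2}\le4A\,4^{-l}$ on $\Gamma(\theta)$. Summing over such $l$, on $\Gamma(\theta)$ we have $\Sigma\le C_A$ if $e^{i\theta}\notin\bigcup N_k$, and
$$\Sigma\le C_A+M_k\min(1,A/t_k)\quad\text{if }e^{i\theta}\in N_k .$$

**Step 3: integration.** By (10.1), the $p$-th power of the maximal function is bounded off $\bigcup N_k$. Over $N_k$ we split by $t_k$, with constants $C$ depending only on $A,p,\alpha,B$.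

- From $t_k\le2A$, a set of length $O(\sigma_k)$: at most $C\sigma_k\delta_k^{-2p}(1+M_k)^{\alpha p}$.
- From $2A\le t_k\le AM_k$, a set of length $O(\sigma_kM_k)$, where $e^{2pM_kA/t_k}\le e^{pM_k}=\delta_k^{-p}$: at most $C\sigma_kM_k\delta_k^{-p}(1+M_k)^{\alpha p}\le C\sigma_k\delta_k^{-2p}(1+M_k)^{\alpha p}$, because $M_k\delta_k^p=M_ke^{-pM_k}\le C$.
- From $t_k>AM_k$, where $\Sigma\le C_A+1$: at most $C\,m(N_k)$.

By the definition of $\sigma_k$ and (9.1), the total is at most
$$C+C\sum_k\sigma_k\delta_k^{-2p}(1+M_k)^{\alpha p}=C+C\sum_kk\Big(\frac{(1+M_k)^\alpha}{\lambda_k}\Big)^p\le C+C\sum_kk^{-2}<\infty .$$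
Here $A_0>1$ was arbitrary, so this holds for every aperture.

## 11. No solution in $H^p$

Suppose $g_1,g_2\in H^p$ and $f_1g_1+f_2g_2=1$. The aim is to produce, for some large $k$, the objects that Proposition 10 forbids.

**Step 1: isolate block $k$.** Fix $k$ and put $e_i=\prod_{l\ne k}f_i^{(l)}$, $|e_i|\le B$, and $G_i=\frac{d_k}{F_i^{(k)}(0)}e_ig_i\in H^p$. Then
$$(F_1^{(k)}\circ v_k)G_1+(F_2^{(k)}\circ v_k)G_2=f_1g_1+f_2g_2=1 .$$
By Lemma 9(a), a.e. on $\mathbf T$, $|G_i|\le e^2\delta_k^{-1}|d_k|B|g_i|$, which is $e^2B|g_i|$ on $J_k$ and $e^2B|g_i|/\delta_k$ off $J_k$.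

**Step 2: measure how far $G_i$ exceeds the forbidden bound.** With $|g|_{\max}=\max_i|g_i|$, Step 1 gives
$$\varphi:=\max_i\log^+\big(|G_i|\delta_k^2/\lambda_k\big)\le\psi+M_k1_{\mathbf T\setminus J_k},\qquad\psi:=\log^+\big(e^2B|g|_{\max}\delta_k^2/\lambda_k\big).$$
Since $\log^+x\le x^p/p$, $\varphi\in L^1(\mathbf T)$. We want a point $z_*\in Z_k$ with $\int\varphi\,d\mu_{z_*}\le\eta_1$. The second part is fine at every point of $Z_k$: $M_k\mu_z(\mathbf T\setminus J_k)\le\eta_1/2$ by (9.3).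

**Step 3: choose $z_*$ by averaging.** This takes care of $\psi$. Let $R=\sigma_k/(2y_k)\ge1$. Then $\#Z_k=2\lfloor R\rfloor+1\ge2R-1\ge R=\sigma_k/(2y_k)$. Next, the sum over $z\in Z_k$ of the Poisson kernels at $z$ is $\le40/y_k$ at each point of $\mathbf T$. Indeed the arguments of the points of $Z_k$ are spaced by $y_k$. So at most two of them lie at angular distance in $[0,y_k)$, contributing $\le4/y_k$ by (9.2). For each $j\ge1$ at most two lie at distance in $[jy_k,(j+1)y_k)$, together contributing $\le\sum_j2\pi^2/(j^2y_k)=\frac{\pi^4}{3y_k}<33/y_k$. Averaging $\int\psi\,d\mu_z$ over $Z_k$, we find $z_*\in Z_k$ with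
$$\int\psi\,d\mu_{z_*}\le\frac{80}{\sigma_k}\int\psi\,dm\le\frac{80}{p\,\sigma_k}\Big(\frac{e^2B\delta_k^2}{\lambda_k}\Big)^p\int|g|_{\max}^p\,dm=\frac{C(p,B,g)}k .$$
The last equality is the definition of $\sigma_k$. For $k$ large this is $\le\eta_1/2$, so $\int\varphi\,d\mu_{z_*}\le\eta_1$. Fix such a $k$.

**Step 4: cut down by an outer function.** Let $O$ be the outer function with $|O|=e^{-\varphi}$ on $\mathbf T$ and $O(z_*)>0$. Then $|O|\le1$ and
$$O(z_*)=e^{-\int\varphi\,d\mu_{z_*}}\ge1-\eta_1 .$$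
The functions $OG_i\in H^p$ have boundary values bounded by $e^{-\varphi}|G_i|\le\lambda_k\delta_k^{-2}$, so by Smirnov's theorem $|OG_i|\le\lambda_k\delta_k^{-2}$ in $\mathbf D$. Multiplying the identity of Step 1 by $O$,
$$(F_1^{(k)}\circ v_k)(OG_1)+(F_2^{(k)}\circ v_k)(OG_2)=O .$$
This is exactly what Proposition 10 excludes for $J_k$ and $Z_k$. Hence there is no solution in $H^p$, and Theorem 1 is proved. $\blacksquare$
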